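\title{Two-state automata over bounded alphabets do not generate non-abelian free groups}

\begin{abstract}
A time-varying automaton transforms words letter by letter, with an alphabet and with rules that may change from one position to the next, and its states generate a group of permutations of words. We show that if the automaton has two states and its alphabets have bounded size, then this group is not a non-abelian free group; in particular no two-state Mealy automaton generates such a group. More precisely, for every $K$ there is one nontrivial word in two letters that is a relation in all two-state automata whose alphabets have at most $K$ letters. We bound the length of the shortest such word, and we show that a sequence of alphabet sizes admits a two-state automaton generating a non-abelian free group exactly when it is unbounded.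
\end{abstract}

\section{The problem and the results}\label{sec:intro}

An automaton, in this paper, is a machine with finitely many states that reads a word from left to right. At each step it replaces the letter that it reads by another letter and moves to a new state, and both choices depend on the current state and on the letter read. We allow the alphabet and the rules to depend on the number of the step.

A \emph{time-varying automaton} is a quadruple $A=(S,X,\varphi,\psi)$, where $S$ is a finite nonempty set of \emph{states}, $X=(X_i)_{i\ge1}$ is a sequence of finite nonempty sets, called a \emph{changing alphabet}, and $\varphi=(\varphi_i)_{i\ge1}$, $\psi=(\psi_i)_{i\ge1}$ are sequences of \emph{transition functions} $\varphi_i\colon S\times X_i\to S$ and \emph{output functions} $\psi_i\colon S\times X_i\to X_i$ such that $\psi_i(s,\cdot)$ is a permutation of $X_i$ for all $i$ and $s$. We call $(X_i,\varphi_i,\psi_i)$ the \emph{$i$-th level} of $A$. The changing alphabet is \emph{bounded} if $\sup_i|X_i|<\infty$, and $A$ is a \emph{Mealy automaton} if $X_i$, $\varphi_i$, $\psi_i$ do not depend on $i$.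

A \emph{word starting at level $i$} is a sequence $x_ix_{i+1}\cdots x_n$ with $x_j\in X_j$ and $n\ge i-1$; for $n=i-1$ it is the empty word $\varepsilon$. Each state $s$ defines a map $s_i$ on these words by $s_i(\varepsilon)=\varepsilon$ and
\[
s_i(x_ix_{i+1}\cdots x_n)=\psi_i(s,x_i)\,t_{i+1}(x_{i+1}\cdots x_n),\qquad t=\varphi_i(s,x_i).
\]
The map $s_i$ preserves length, and it is a permutation: the first output letter determines $x_i$, hence $t$, and induction on the length does the rest. Let $X^*$ be the set of words starting at level $1$ and put $\tilde s=s_1$. The \emph{group generated by $A$} is the group $G(A)=\langle\tilde s:s\in S\rangle$ of permutations of $X^*$.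

How few states and how few letters suffice to generate a non-abelian free group? One state gives a cyclic group. Two results in the positive direction are known.
\begin{itemize}
\item[(A)] There is an explicit two-state time-varying automaton over an unbounded changing alphabet that generates the free group of rank $2$.
\item[(B)] For every $n\ge3$ there is an $n$-state Mealy automaton over the binary alphabet that generates the free group of rank $n$.
\end{itemize}
The case between them is the subject of the following question, posed in \cite{summary}.
\begin{quote}
\emph{Is there a two-state automaton over a bounded changing alphabet that generates a non-abelian free group? In particular, is there a two-state Mealy automaton that does?}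
\end{quote}

The simplest automata never change their state: $\varphi_i(s,x)=s$. Then $G(A)$ acts on each letter of a word separately. With unbounded alphabets this is already enough to produce a free group (Section~\ref{sec:sharp}), whereas with $|X_i|\le K$ it forces $g^{K!}=1$ for all $g\in G(A)$, since the order of a permutation of at most $K$ points divides $K!$. Over a bounded alphabet the transitions therefore have to do the work. They can do a lot: two states and two letters produce elements of infinite order (Section~\ref{sec:example}), three states and two letters produce a free group by (B), and a time-varying automaton may choose its rules afresh at each of infinitely many levels, over an alphabet as large as we like. One might well expect this freedom to make up for the missing third state. It does not.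

Let $F$ be the free group on the two states $a,b$, and let $\|g\|$ be the length of the reduced word representing $g\in F$. Permutations are composed as maps, so in a product $gh$ the factor $h$ acts first. An element $g\in F$ is a \emph{relation} of a two-state automaton $A$ if it lies in the kernel of the epimorphism $F\to G(A)$, $a\mapsto\tilde a$, $b\mapsto\tilde b$. We say that $A$ is \emph{$K$-bounded} if for every $i$ all orbits of the group $\langle\psi_i(a,\cdot),\psi_i(b,\cdot)\rangle$ on $X_i$ have at most $K$ elements. This holds if $|X_i|\le K$ for all $i$.

\begin{theorem}\label{thm:main}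
For every $K\ge1$ there is $w_K\in F$, $w_K\ne1$, that is a relation of every $K$-bounded two-state automaton $A$, and in particular of every two-state automaton with $|X_i|\le K$ for all $i$. Consequently, for such $A$ the group $G(A)$ is not a non-abelian free group.
\end{theorem}

A Mealy automaton has a constant alphabet, so both parts of the question have a negative answer. The second theorem measures the relation and shows that neither hypothesis can be weakened.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(1)] Let $L(K)$ be the least length of a nontrivial element of $F$ that is a relation of every two-state automaton with $|X_i|\le K$ for all $i$, and let $\ell=8\,K!+2K+6$. Then $K\le L(K)\le3\ell\cdot2^{\,2\cdot3^{\ell}}$.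
\item[(2)] Let $(k_i)_{i\ge1}$ be a sequence of positive integers. A two-state automaton with $|X_i|=k_i$ for all $i$ that generates a non-abelian free group exists if and only if $\sup_ik_i=\infty$.
\item[(3)] An $n$-state automaton over a bounded changing alphabet that generates a non-abelian free group exists if and only if $n\ge3$.
\end{enumerate}
\end{theorem}

The proof of Theorem~\ref{thm:main} follows what happens to a word of $F$ when one letter is read: the word turns into another word of $F$, its section, which acts on the remaining letters. With two states this passage is very rigid. Either it preserves the lengths of all words, or it sends a short nontrivial word to $1$. We build a finite set of iterated commutators that is permuted in the first case and annihilated in the second.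

We write $[u,v]=uvu^{-1}v^{-1}$ and use these textbook facts about free groups.
\begin{itemize}
\item[(F1)] Every element of $F$ is represented by exactly one reduced word, and any two permutations of a set, assigned to $a$ and $b$, define an action of $F$.
\item[(F2)] $F$ is torsion-free.
\item[(F3)] Two commuting nontrivial elements of $F$ are powers of a common element.
\item[(F4)] A free group of finite rank is Hopfian: every surjective endomorphism is injective. The abelianization of a free group of rank $\rho$ is free abelian of rank $\rho$.
\end{itemize}

\section{Sections}\label{sec:sections}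

Let $A$ be an automaton with states $a,b$. By (F1), $F$ acts on the words starting at level $i$ through $s\mapsto s_i$; we write $g_i$ for the permutation defined by $g\in F$. Thus $g$ is a relation if and only if $g_1$ is the identity. We want to extend the recursion that defines $s_i$ from states to all of $F$.

Fix a level $i$. For $s\in\{a,b\}$ the map $(x,h)\mapsto(\psi_i(s,x),\varphi_i(s,x)h)$ is a permutation of $X_i\times F$, because the first coordinate of the image determines $x$ and then the second determines $h$. This gives an action of $F$ on $X_i\times F$, which commutes with right multiplication by $F$ in the second coordinate since the two generators do. Define $g\cdot x\in X_i$ and the \emph{section} $g|_x\in F$ by $g(x,1)=(g\cdot x,g|_x)$; then $g(x,h)=(g\cdot x,g|_xh)$. The level $i$ is suppressed in the notation: it is the level from which $x$ is taken. The map $(g,x)\mapsto g\cdot x$ is the action of $F$ on $X_i$ given by $\psi_i(a,\cdot)$ and $\psi_i(b,\cdot)$, and $s|_x=\varphi_i(s,x)$ for a state $s$. Computing $(gh)(x,1)=g(h\cdot x,h|_x)$, and then applying the result to $g^{-1}g=1$, we obtain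
\begin{equation}\label{eq:cocycle}
(gh)|_x=g|_{h\cdot x}\,h|_x,\qquad (g^{-1})|_{g\cdot x}=(g|_x)^{-1}.
\end{equation}
A section is an element of the free group $F$, not of a group generated by the automaton. It depends on level $i$ alone, and an equation $g|_x=1$ holds whatever the later levels are.

We record four consequences of \eqref{eq:cocycle}. First, the section of a state is a state and the section of the inverse of a state is the inverse of a state. So if $g=s_n^{\epsilon_n}\cdots s_1^{\epsilon_1}$ with $s_j\in\{a,b\}$, $\epsilon_j=\pm1$, and if $y_0=x$, $y_j=s_j^{\epsilon_j}\cdot y_{j-1}$, then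
\begin{equation}\label{eq:signs}
g|_x=t_n^{\epsilon_n}\cdots t_1^{\epsilon_1},\qquad t_j^{\epsilon_j}=(s_j^{\epsilon_j})|_{y_{j-1}},\quad t_j\in\{a,b\}.
\end{equation}
Passing to a section may change the letters of a word but keeps their signs.

Second, for $g\in F$, $x\in X_i$ and a word $u$ starting at level $i+1$,
\begin{equation}\label{eq:recursion}
g_i(xu)=(g\cdot x)\,(g|_x)_{i+1}(u).
\end{equation}
For a state $g=s$ this is the definition of $s_i$. If it holds for $g$, then $g_i^{-1}$ sends $yv$ with $y=g\cdot x$ to $x\,(g|_x)_{i+1}^{-1}(v)$, which is \eqref{eq:recursion} for $g^{-1}$ by the second formula in \eqref{eq:cocycle}. If it holds for $g$ and $h$, then $g_ih_i(xu)=(gh\cdot x)\,(g|_{h\cdot x})_{i+1}(h|_x)_{i+1}(u)$, which is \eqref{eq:recursion} for $gh$ by the first formula.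

Third, if all elements of a subgroup $H\le F$ fix $x$, then $g\mapsto g|_x$ is a homomorphism $H\to F$. Fourth, if $e$ fixes the letter $g\cdot x$, then
\begin{equation}\label{eq:conj}
(g^{-1}eg)|_x=(g^{-1})|_{g\cdot x}\;e|_{g\cdot x}\;g|_x=(g|_x)^{-1}\,e|_{g\cdot x}\,g|_x .
\end{equation}

Formula \eqref{eq:recursion} gives a way to certify relations without knowing the group.

\begin{lemma}\label{lem:closed}
Let $W\subseteq F$ be such that $w\cdot x=x$ and $w|_x\in W\cup\{1\}$ for all $w\in W$, all $i\ge1$ and all $x\in X_i$. Then every element of $W$ is a relation of $A$.
\end{lemma}

\begin{proof}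
We show by induction on $n$ that $w_i(v)=v$ for all $i$, all $w\in W$ and all words $v$ of length $n$ starting at level $i$. For $n=0$ there is nothing to prove. For $v=xu$, formula \eqref{eq:recursion} gives $w_i(v)=x\,(w|_x)_{i+1}(u)$, and $(w|_x)_{i+1}(u)=u$ either because $w|_x=1$ or by the induction hypothesis at level $i+1$.
\end{proof}

Our task is to find a nonempty set $W\subseteq F\setminus\{1\}$ with this property that depends on $K$ alone. It has to be closed under every map $g\mapsto g|_x$ that a $K$-bounded level can produce.

\section{The elements $ab^{-1}$ and $b^{-1}a$, and an example}\label{sec:example}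

Put
\[
c=ab^{-1},\qquad d=b^{-1}a=b^{-1}cb .
\]
By \eqref{eq:signs}, $c|_x=ts^{-1}$ and $d|_x=t'^{-1}s'$ with $s,t,s',t'\in\{a,b\}$. With only two states there is little choice:
\begin{equation}\label{eq:cd}
c|_x\in\{1,c,c^{-1}\},\qquad d|_x\in\{1,d,d^{-1}\}.
\end{equation}
By \eqref{eq:cocycle}, every section of a power of $c$ is then a power of $c$, and every section of a power of $d$ is a power of $d$. This is what two states have and three states lack. The elements $c$ and $d$ are also convenient to compute with.

\begin{lemma}\label{lem:cd}
A reduced word of length $n$ in $c^{\pm1},d^{\pm1}$, written out in $a^{\pm1},b^{\pm1}$, is a reduced word of length $2n$.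
\end{lemma}

\begin{proof}
The four words $c=ab^{-1}$, $c^{-1}=ba^{-1}$, $d=b^{-1}a$, $d^{-1}=a^{-1}b$ are reduced, so only the junctions matter. In $c^{\pm1}d^{\pm1}$ two negative letters meet and in $d^{\pm1}c^{\pm1}$ two positive letters meet. In $cc$, $c^{-1}c^{-1}$, $dd$, $d^{-1}d^{-1}$ the junctions are $b^{-1}a$, $a^{-1}b$, $ab^{-1}$, $ba^{-1}$.
\end{proof}

The whole proof can be seen on the alphabet $\{0,1\}$. Consider automata in which every level is of one of the following two types, in any order.
\[
\begin{array}{c|cc|cccc}
\text{type} & a\cdot x & b\cdot x & a|_0 & a|_1 & b|_0 & b|_1\\ \hline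
P & 1-x & x & b & b & a & a\\
Q & 1-x & x & b & a & b & b
\end{array}
\]
In both types $c$ and $d$ exchange the two letters, so $c^2$, $d^2$ and all products of their conjugates fix them.

\emph{Type $P$.} By \eqref{eq:signs}, $g|_x=\theta(g)$, where $\theta$ is the automorphism of $F$ that exchanges $a$ and $b$. It preserves length, and $\theta(c)=c^{-1}$, $\theta(d)=d^{-1}$. If all levels have type $P$, then $W=\{c^2,c^{-2}\}$ satisfies the hypothesis of Lemma~\ref{lem:closed}, and $c^2$ is a relation.

\emph{Type $Q$.} Here $b$ fixes the letters and $b|_x=b$, so $c|_x=a|_x\,b^{-1}$ and $d|_x=b^{-1}a|_x$. This gives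
\[
c|_0=1,\quad c|_1=c,\quad d|_0=1,\quad d|_1=d,\qquad c^2|_x=c,\quad d^2|_x=d .
\]
If all levels have type $Q$, then $c^{2m}$ has section $c^m$ and odd powers of $c$ change the first letter, so no power $c^m$ with $m\ne0$ is a relation. The relation must come from elsewhere, and the equation $c|_0=1$ supplies it: at the letter $0$, conjugation by $c$ is invisible. Let $e_0=[d^2,c^{-1}d^2c]$. By \eqref{eq:conj},
\[
(c^{-1}d^2c)|_0=d,\qquad (c^{-1}d^2c)|_1=c^{-1}dc,
\]
so $e_0|_0=[d,d]=1$, while $e_0|_1=[d,c^{-1}dc]\neq1$ by Lemma~\ref{lem:cd}. For the letter $1$ we move to $0$ first: $e_1=a^{-1}e_0a$ has $e_1|_1=1$ by \eqref{eq:conj}. Then $[e_0,e_1]$ has trivial section at both letters. It is nontrivial in $F$: the reduced word $e_0=d^2c^{-1}d^2cd^{-2}c^{-1}d^{-2}c$ begins and ends with $b^{-1}$, so $e_0a^{-1}e_0a$ and $a^{-1}e_0ae_0$ are reduced words with different first letters. Hence $[e_0,e_1]$ is a nontrivial relation as soon as level $1$ has type $Q$, whatever follows.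

\emph{Mixed types.} Let level $1$ have type $P$ and level $2$ type $Q$. At level $2$ we arrive with $[\theta e_0,\theta e_1]$, where $\theta e_0=[d^{-2},cd^{-2}c^{-1}]$ and $\theta e_1=b^{-1}(\theta e_0)b$. Since $c^{-1}|_0=(c|_1)^{-1}=c^{-1}$, the section of $\theta e_0$ at $0$ is $v=[d^{-1},cd^{-1}c^{-1}]$, and that of $[\theta e_0,\theta e_1]$ is $[v,b^{-1}vb]$. The reduced word $v$ begins and ends with $a^{-1}$, so $vb^{-1}vb$ and $b^{-1}vbv$ are reduced and different, and $[v,b^{-1}vb]\ne1$. The word tailored to type $Q$ has been distorted on its way there. The remedy is to take the set $\{e_0,e_1,\theta e_0,\theta e_1\}$, which $\theta$ permutes, and to form the iterated commutators $[[[f_1,f_2],f_3],f_4]$ over all orderings $f_1,\dots,f_4$ of it. A level of type $P$ sends such a commutator to another one. A level of type $Q$ sends it to $1$, because one entry, $e_0$ or $e_1$, has trivial section. So Lemma~\ref{lem:closed} applies.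

Two things remain to be done in general. We need a finite set that plays the role of these four elements for all $K$-bounded levels at once (Section~\ref{sec:orbits}), and we must make sure that the iterated commutators are not trivial in $F$ (Section~\ref{sec:combine}).

\section{Regular and irregular orbits}\label{sec:orbits}

Fix $K\ge1$, let $A$ be $K$-bounded, and put $M=K!$. A cycle of $c$ on $X_i$ lies in an orbit of $F$, so its length is at most $K$ and divides $M$. Hence $c^M$ fixes every letter at every level. Let $R$ be the normal closure of $c^M$ in $F$, that is, the subgroup generated by all $g^{-1}c^Mg$. It contains $d^M=b^{-1}c^Mb$. The kernel of the action of $F$ on $X_i$ is a normal subgroup containing $c^M$, so every element of $R$ fixes every letter at every level, and for each letter $x$ the map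
\[
\sigma_x\colon R\to F,\qquad \sigma_x(g)=g|_x,
\]
is a homomorphism. It need not map $R$ into the set of elements that fix all letters: in type $Q$ above, $\sigma_x(c^2)=c$. We do not know in advance which homomorphisms $\sigma_x$ occur, so we cannot list the elements they will permute as we did with $\theta$. But those that behave like $\theta$ will preserve length, and this suggests taking a ball. Let
\[
\ell=8M+2K+6,\qquad E=\{e\in R:\ e\ne1,\ \|e\|\le\ell\}.
\]
The set $E$ is finite, it contains $c^M$ because $\|c^M\|=2M$, and $R$, $\ell$, $E$ depend only on $K$. The value of $\ell$ is dictated by Lemma~\ref{lem:irregular}.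

An orbit $O\subseteq X_i$ of $F$ is \emph{regular} if $c|_y\ne1$ and $d|_y\ne1$ for all $y\in O$, and \emph{irregular} otherwise. Type $P$ is regular and type $Q$ is irregular. In terms of the automaton, $c|_{b\cdot z}=a|_z(b|_z)^{-1}$, and $d|_y=(b|_z)^{-1}a|_y$ when $a\cdot y=b\cdot z$. So $O$ is regular when $a$ and $b$ move to different states whenever they read the same letter of $O$ and whenever they write the same letter of $O$.

\begin{lemma}\label{lem:regular}
If $x\in X_i$ lies in a regular orbit, then $\sigma_x$ is injective, $\sigma_x(R)\subseteq R$, and $\sigma_x$ restricts to a permutation of $E$.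
\end{lemma}

\begin{proof}
Let $O$ be the orbit of $x$. We first show that $\|g|_y\|=\|g\|$ for all $g\in F$ and $y\in O$. Let $g=s_n^{\epsilon_n}\cdots s_1^{\epsilon_1}$ be reduced and write $g|_y=t_n^{\epsilon_n}\cdots t_1^{\epsilon_1}$ as in \eqref{eq:signs}, with $y_0=y$; all the points $y_j$ lie in $O$. The factors $j+1$ and $j$ of the second word can cancel only if $\epsilon_{j+1}=-\epsilon_j$. In that case $s_{j+1}\ne s_j$ because the first word is reduced, so $h=s_{j+1}^{\epsilon_{j+1}}s_j^{\epsilon_j}$ is one of $c,c^{-1},d,d^{-1}$, and $h|_{y_{j-1}}=t_{j+1}^{\epsilon_{j+1}}t_j^{\epsilon_j}$. Regularity says that $c$ and $d$ have nontrivial sections on $O$, and so do their inverses, since $c^{-1}|_z=(c|_{c^{-1}\cdot z})^{-1}$ and $d^{-1}|_z=(d|_{d^{-1}\cdot z})^{-1}$. Hence $t_{j+1}\ne t_j$. The second word is therefore reduced, of length $n$.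

A length-preserving homomorphism has trivial kernel, so $\sigma_x$ is injective. For $y\in O$, the section $c^M|_y$ is a power of $c$ of length $2M$, and $\|c^m\|=2|m|$, so $c^M|_y=c^{\pm M}$. By \eqref{eq:conj}, $\sigma_x(g^{-1}c^Mg)$ is a conjugate of $c^M|_{g\cdot x}=c^{\pm M}$ and lies in $R$. These elements generate $R$, so $\sigma_x(R)\subseteq R$. Thus $\sigma_x$ maps the finite set $E$ injectively into itself.
\end{proof}

On an irregular orbit one of $c,d$ has a trivial section somewhere. If it is $c$, conjugating $c^M$ by $c$ gives nothing new, so we conjugate $d^M$; this is where the second element is needed.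

\begin{lemma}\label{lem:irregular}
If $x\in X_i$ lies in an irregular orbit, then $\sigma_x(e)=1$ for some $e\in E$.
\end{lemma}

\begin{proof}
Let $O$ be the orbit of $x$ and choose $y\in O$ with $c|_y=1$ or $d|_y=1$. Let $(p,q)=(c,d)$ if $c|_y=1$ and $(p,q)=(d,c)$ otherwise, so that $p|_y=1$. Put
\[
e_0=[q^M,\,p^{-1}q^Mp]=q^Mp^{-1}q^Mp\,q^{-M}p^{-1}q^{-M}p\in R .
\]
The right-hand side is a reduced word of length $4M+4$ in $c^{\pm1},d^{\pm1}$. By Lemma~\ref{lem:cd}, $e_0\ne1$ and $\|e_0\|=8M+8$. By \eqref{eq:conj}, $\sigma_y(p^{-1}q^Mp)=(p|_y)^{-1}\,q^M|_{p\cdot y}\,p|_y=q^M|_{p\cdot y}$, which is a power of $q$ by \eqref{eq:cd}, and so is $\sigma_y(q^M)$. Hence $\sigma_y(e_0)$ is a commutator of two powers of $q$, and $e_0|_y=1$.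

It remains to transport $e_0$ from $y$ to $x$. Take $g\in F$ of least length with $g\cdot x=y$. The points $y_0=x,y_1,\dots,y_{\|g\|}=y$ visited by the letters of $g$, as in \eqref{eq:signs}, are distinct, since otherwise a piece of $g$ could be removed. They lie in $O$ and $|O|\le K$, so $\|g\|\le K-1$. Let $e=g^{-1}e_0g$. Then $e\in R$, $e\ne1$ and $\|e\|\le2(K-1)+8M+8=\ell$, so $e\in E$. Finally $e|_x=(g|_x)^{-1}\,e_0|_y\,g|_x=1$ by \eqref{eq:conj}.
\end{proof}

\section{Commutators that do not collapse}\label{sec:combine}

We want one nontrivial element that is sent to $1$ by every homomorphism that sends some element of $E$ to $1$. The iterated commutator $[\cdots[[e_1,e_2],e_3],\dots,e_r]$ of the elements of $E$ has the second property but may be trivial: $E$ is closed under inversion, so some orderings begin with $e,e^{-1}$, and we cannot avoid bad orderings, because a regular orbit permutes $E$ in a way that we do not control. The way out is to skip a step whenever the commutator would be trivial. In a free group nothing is lost, since commuting elements have a common power.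

For a sequence $(e_1,\dots,e_r)$ of nontrivial elements of $R$ define $u_1=e_1$,
\[
u_{k+1}=\begin{cases}[u_k,e_{k+1}]&\text{if $u_k$ and $e_{k+1}$ do not commute},\\ u_k&\text{if they commute},\end{cases}
\]
and $\omega(e_1,\dots,e_r)=u_r$. By induction every $u_k$ is a nontrivial element of $R$.

\begin{lemma}\label{lem:omega}
Let $e_1,\dots,e_r\in R\setminus\{1\}$ and let $\sigma\colon R\to F$ be a homomorphism.
\begin{enumerate}
\item[(i)] If $\sigma(e_k)=1$ for some $k$, then $\sigma(\omega(e_1,\dots,e_r))=1$.
\item[(ii)] If $\sigma$ is injective and $\sigma(R)\subseteq R$, then
\[
\sigma(\omega(e_1,\dots,e_r))=\omega(\sigma(e_1),\dots,\sigma(e_r)).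
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $\sigma(u_j)=1$, then $\sigma(u_{j+1})=1$ in both cases of the recursion, so it suffices to show that $\sigma(u_k)=1$. This holds if $k=1$, where $u_1=e_1$, and if $u_k=[u_{k-1},e_k]$. In the remaining case $u_k=u_{k-1}$ commutes with $e_k$. By (F3), $u_k=z^m$ and $e_k=z^n$ for some $z\in F$, and $m,n\ne0$ because both elements are nontrivial. Then $u_k^{\,n}=e_k^{\,m}$ is an equation in $R$, so $\sigma(u_k)^n=\sigma(e_k)^m=1$, and $\sigma(u_k)=1$ by (F2).

(ii) The elements $\sigma(e_j)$ are nontrivial and lie in $R$, so the right-hand side is defined; let $u'_j$ be the terms of its recursion. Suppose $u'_j=\sigma(u_j)$, which holds for $j=1$. Since $\sigma$ is injective, $[u_j,e_{j+1}]=1$ if and only if $[\sigma(u_j),\sigma(e_{j+1})]=1$. The two recursions take the same branch, and $u'_{j+1}=\sigma(u_{j+1})$.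
\end{proof}

\section{The common relation}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $r=|E|\ge1$ and let $W$ be the set of all $\omega(e_1,\dots,e_r)$, where $(e_1,\dots,e_r)$ runs over the orderings of $E$. Then $W$ is a nonempty subset of $R\setminus\{1\}$ that depends only on $K$. Let $A$ be $K$-bounded, $w=\omega(e_1,\dots,e_r)\in W$ and $x\in X_i$. Since $w\in R$, it fixes $x$. If the orbit of $x$ is irregular, then $\sigma_x(e_k)=1$ for some $k$ by Lemma~\ref{lem:irregular}, and $w|_x=1$ by Lemma~\ref{lem:omega}(i). If the orbit is regular, then by Lemma~\ref{lem:regular} the sequence $(\sigma_x(e_1),\dots,\sigma_x(e_r))$ is again an ordering of $E$ and Lemma~\ref{lem:omega}(ii) applies, so $w|_x\in W$. By Lemma~\ref{lem:closed} every element of $W$ is a relation of $A$. Take for $w_K$ any element of $W$.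

One relation between two given generators does not by itself exclude that a group is free on other generators, so a last step is needed. Suppose that $G(A)$ is a non-abelian free group, of rank $\rho\ge2$. Its abelianization is free abelian of rank $\rho$ and is generated by two elements, so $\rho=2$. Composing the epimorphism $F\to G(A)$ with an isomorphism $G(A)\to F$ gives a surjective endomorphism of $F$, which is injective by (F4). But $w_K\ne1$ lies in its kernel, a contradiction.
\end{proof}

\begin{remark}
The bound on the orbits is used twice: it provides one exponent $M$ with $c^M$ fixing all letters, and it bounds the length of the transporting element $g$ in Lemma~\ref{lem:irregular}, so that one finite set $E$ serves all levels. Without it the theorem fails by Theorem~\ref{thm:sharp}(2). The number of states enters through \eqref{eq:cd}. With a third state, the section of $ab^{-1}$ can be any $ts^{-1}$ with states $s,t$, the sections of $(ab^{-1})^M$ are no longer confined to a cyclic subgroup, and the commutator in Lemma~\ref{lem:irregular} has no reason to vanish; by (B) the conclusion is then false.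
\end{remark}

\section{Length of the relation, size of the alphabets, number of states}\label{sec:sharp}

The lower bound in Theorem~\ref{thm:sharp}(1) and the construction in (2) rest on the fact that a word of length $n$ can be detected by permutations of $n+1$ points.

\begin{lemma}\label{lem:detect}
Let $w\in F$, $w\ne1$, and let $Y$ be a finite set with $|Y|\ge\|w\|+1$. Then there is an action of $F$ on $Y$ in which $w$ moves some point.
\end{lemma}

\begin{proof}
Let $w=s_n^{\epsilon_n}\cdots s_1^{\epsilon_1}$ be reduced and let $y_0,\dots,y_n\in Y$ be distinct. For $1\le l\le n$ draw an arrow labeled $s_l$ from $y_{l-1}$ to $y_l$ if $\epsilon_l=1$, and from $y_l$ to $y_{l-1}$ if $\epsilon_l=-1$. Two of these arrows share an endpoint only if they are numbered $l$ and $l+1$, and the common endpoint is $y_l$. If both start at $y_l$, then $\epsilon_l=-1$ and $\epsilon_{l+1}=1$; if both end at $y_l$, then $\epsilon_l=1$ and $\epsilon_{l+1}=-1$. In either case $s_l\ne s_{l+1}$, since $w$ is reduced. So the arrows labeled $a$ define an injective map from a subset of $Y$ to $Y$, and so do the arrows labeled $b$. As $Y$ is finite, both maps extend to permutations of $Y$. In the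 resulting action $s_l^{\epsilon_l}\cdot y_{l-1}=y_l$ for all $l$, so $w\cdot y_0=y_n\ne y_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(1) Let $1\le\|w\|\le K-1$ and take the action of Lemma~\ref{lem:detect} on a set $Y$ with $|Y|=\|w\|+1\le K$. The Mealy automaton with alphabet $Y$, output $\psi(s,x)=s\cdot x$ and transition $\varphi(s,x)=s$ has at most $K$ letters, and $w$ moves a word of length one. Hence $L(K)\ge K$.

For the upper bound we estimate the length of an element $u_r$ of $W$. There are $4\cdot3^{j-1}$ reduced words of length $j\ge1$, so
\[
r=|E|\le4(1+3+\cdots+3^{\ell-1})=2(3^\ell-1).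
\]
In both branches of the recursion $\|u_{k+1}\|\le2\|u_k\|+2\ell$, that is, $\|u_{k+1}\|+2\ell\le2(\|u_k\|+2\ell)$, and $\|u_1\|+2\ell\le3\ell$. Therefore $L(K)\le\|u_r\|\le3\ell\cdot2^{r-1}\le3\ell\cdot2^{\,2\cdot3^\ell}$.

(2) If $\sup_ik_i<\infty$, no such automaton exists by Theorem~\ref{thm:main}. Let $\sup_ik_i=\infty$. We devote one level to each nontrivial element of $F$. Enumerate $F\setminus\{1\}=\{v_1,v_2,\dots\}$. Every bound is exceeded by infinitely many $k_i$, since otherwise the sequence would be bounded, so there are $i_1<i_2<\cdots$ with $k_{i_j}\ge\|v_j\|+1$. Take sets $X_i$ with $|X_i|=k_i$ and put $\varphi_i(s,x)=s$ throughout. For $i=i_j$ let $\psi_i(a,\cdot)$, $\psi_i(b,\cdot)$ be the permutations of $X_i$ given by Lemma~\ref{lem:detect} for $w=v_j$, and for all other $i$ let $\psi_i(s,x)=x$. By \eqref{eq:signs}, $g|_x=g$ for all $g$ and $x$, so \eqref{eq:recursion} gives $g_1(x_1\cdots x_n)=(g\cdot x_1)\cdots(g\cdot x_n)$. Thus $v_j$ moves every word whose $i_j$-th letter is a point of $X_{i_j}$ moved by $v_j$. No $v_j$ is a relation, and $F\to G(A)$ is an isomorphism.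

(3) For $n=1$ the group $G(A)$ is cyclic, hence abelian. For $n=2$ apply Theorem~\ref{thm:main}. For $n\ge3$ the automaton exists by the known result (B) quoted in Section~\ref{sec:intro}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{summary}
\emph{Summary of professional accomplishments},
\texttt{https://us.edu.pl/\allowbreak instytut/\allowbreak im/\allowbreak wp-content/\allowbreak uploads/\allowbreak sites/\allowbreak 43/\allowbreak Dokumenty/\allowbreak Habilitacje/\allowbreak Adam-Woryna/\allowbreak 3\_autoreferat\_en.pdf}

\end{thebibliography}
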